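\title{Cycle lengths of central elements of point stabilizers}

\begin{abstract}
We study an element $\zeta$ that is central in a point stabilizer of a finite transitive permutation group $G$ and whose conjugates generate $G$, and ask whether every cycle length of $\zeta$ divides the largest one. The answer is no: there is an example of degree $360$ with cycle lengths $1,2,12,20,30$. The answer is yes when the order of $\zeta$ has at most two prime divisors, and counterexamples exist for every larger number of prime divisors. For solvable $G$ the answer is yes when the number of prime divisors of the order is at most the smallest of them. All proofs rest on a translation of the question into one about covering a conjugacy class by centralizers.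
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $Q$ be a finite set with a chosen point $e$, and let $G$ be a group of permutations of $Q$. We write $G_e=\{g\in G: ge=e\}$ for the stabilizer of $e$, $Z(H)$ for the center of a group $H$, $C_H(x)$ for the centralizer of $x$ in $H$, and $\zeta^G=\{g\zeta g^{-1}:g\in G\}$ for the conjugacy class of $\zeta\in G$. We call the pair $(G,\zeta)$ \emph{admissible} if
\begin{itemize}
\item[(H1)] $G$ is transitive on $Q$,
\item[(H2)] $\zeta\in Z(G_e)$,
\item[(H3)] $\langle\zeta^G\rangle=G$.
\end{itemize}
The cycles of $\zeta$ are those of its disjoint cycle decomposition on $Q$, with fixed points counted as cycles of length $1$. The following statement is posed in \cite{QUA} under the heading ``Hayashi translated''.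

\medskip
\noindent\textbf{Conjecture.} \emph{If $(G,\zeta)$ is admissible, then the length of every cycle of $\zeta$ divides the length of the longest cycle.}
\medskip

Throughout, $n=|\zeta|$ is the order of $\zeta$, which is the least common multiple of its cycle lengths; $\omega(n)$ is the number of distinct primes dividing $n$; and for a prime $r$ the \emph{$r$-part} $n_r$ is the largest power of $r$ dividing $n$. If all cycle lengths divide the largest one, $L$, then their least common multiple is $L$, so $L=n$. Conversely, every cycle length divides $n$. Thus the conjecture says exactly that $\zeta$ has a cycle of length $n$. We call such a cycle \emph{full}.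

The hypotheses have a concrete meaning. By (H2), the conjugate $g\zeta g^{-1}$ depends only on the point $ge$. So, by (H1), every point carries its own copy of $\zeta$, central in the stabilizer of that point, and $G$ permutes these copies as it permutes the points. Hypothesis (H3) says that the copies generate $G$. The model is a group acting by conjugation on a class that generates it, where each point is its own copy.

The first cases support the conjecture. If $n$ is a prime power, any permutation of order $n$ has a full cycle. If $\ell$ is a prime, $a\in\mathbb F_\ell\setminus\{0,1\}$, and $G$ is the group of maps $x\mapsto a^ix+b$ of $\mathbb F_\ell$, then $\zeta\colon x\mapsto ax$ generates $G_0$, and its conjugates $x\mapsto ax+(1-a)b$ generate $G$; here every point other than $0$ lies on a full cycle. If $S_5$ acts by conjugation on the $20$ conjugates of $\zeta=(1\,2)(3\,4\,5)$, the stabilizer of the point $\zeta$ is $\langle\zeta\rangle$, and the pair is admissible because the only normal subgroup containing the odd element $\zeta$ is $S_5$. The only conjugates that commute with $\zeta^3=(1\,2)$ or with $\zeta^2=(3\,5\,4)$ are $\zeta^{\pm1}$, so the other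 $18$ points lie on cycles of length $6$.

None of the hypotheses can be dropped, already for $n=6$. Let $\zeta=(1\,2)(3\,4\,5)$ act on $\{1,\dots,6\}$ with $e=6$, so that the cycle lengths are $1,2,3$. With $G=\langle\zeta\rangle$ only (H1) fails, and with $G=S_6$ only (H2) fails. For (H3), let $G$ consist of the maps $(i,x)\mapsto(i+c,\,x+a_i)$ of $\mathbb Z/3\times\mathbb Z/6$, let $e=(0,0)$, and let $\zeta$ have $c=0$ and $(a_0,a_1,a_2)=(0,2,3)$. Then $G$ is transitive, $G_e$ is abelian, and the cycle lengths are again $1,3,2$; the conjugates of $\zeta$ all have $c=0$. With the three hypotheses together no such example of order $6$ exists, by Theorem~\ref{thm:two} below, and one would guess that the same mechanism works for all $n$. It stops working at three primes.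

In a cycle type, $k^{j}$ stands for $j$ cycles of length $k$.

\begin{theorem}\label{thm:360}
There is an admissible pair $(G,\zeta)$ on a set of $360$ points in which $\zeta$ has cycle type $1^4\,2^{28}\,12^{10}\,20^{6}\,30^{2}$. Since $12\nmid 30$, the conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:two}
Let $(G,\zeta)$ be admissible and let $p,q$ be primes dividing $n=|\zeta|$. Then some cycle length of $\zeta$ is divisible by both $n_p$ and $n_q$. In particular, if $\omega(n)\le2$, then the longest cycle has length $n$ and the conjecture holds for $(G,\zeta)$.
\end{theorem}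

In Theorem~\ref{thm:360} we have $n=60$, and no cycle length is divisible by $4$, $3$ and $5$. So two primes cannot be replaced by three in Theorem~\ref{thm:two}.

\begin{theorem}\label{thm:orders}
Let $p$ be a prime dividing a positive integer $n$, and suppose that
\begin{itemize}
\item[(i)] $p^2\mid n$ and $\omega(n)\ge p+1$, or
\item[(ii)] $\omega(n)\ge p+2$.
\end{itemize}
Then there is an admissible pair $(G,\zeta)$ with $|\zeta|=n$ for which the conjecture fails. Consequently, for an integer $w\ge0$, the conjecture holds for all admissible pairs with $\omega(|\zeta|)=w$ if and only if $w\le2$.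
\end{theorem}

\begin{theorem}\label{thm:solvable}
Let $(G,\zeta)$ be admissible with $G$ solvable, and suppose that $\omega(n)$ is at most the smallest prime divisor of $n=|\zeta|$. Then the conjecture holds for $(G,\zeta)$. For smallest prime $2$ the bound is sharp: the group of Theorem~\ref{thm:360} is solvable, with $n=60$.
\end{theorem}

We do not settle which individual $n$ with $\omega(n)\ge3$ outside Theorem~\ref{thm:orders}, such as $n=30$, admit counterexamples.

\section{Short cycles and centralizers}\label{sec:dictionary}

A cycle length is a divisor of $n$, and a divisor of $n$ divides $n/r$ exactly when it is not divisible by $n_r$. Hence, for a permutation $\zeta$ of order $n$ and a prime $r\mid n$,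
\begin{equation}\label{eq:fix}
\zeta^{n/r}\text{ fixes }x\iff n_r\text{ does not divide the length of the cycle through }x .
\end{equation}
So $\zeta$ has no full cycle exactly when every point is fixed by one of the $\omega(n)$ elements $\zeta^{n/r}$ of prime order. Fixed point sets are hard to control directly. Hypothesis (H2) lets us replace a point by its copy of $\zeta$, and a fixed point set by a subgroup.

\begin{lemma}\label{lem:cover}
Let $(G,\zeta)$ be admissible and let $r$ be a prime dividing $n=|\zeta|$.
\begin{itemize}
\item[(a)] $C_G(\zeta^{n/r})$ is a proper subgroup of $G$, and it contains $\zeta$.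
\item[(b)] If $g\in G$ and $n_r$ does not divide the length of the cycle of $\zeta$ through $ge$, then $g\zeta g^{-1}\in C_G(\zeta^{n/r})$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Put $z=\zeta^{n/r}$; it fixes $e$ and commutes with $\zeta$. If $z$ were central in $G$, then $zge=gze=ge$ for all $g\in G$. By (H1), $z$ would fix every point, so $z=1$, although $z$ has order $r$.

(b) By \eqref{eq:fix}, $z$ lies in the stabilizer of $ge$, which is $gG_eg^{-1}$. By (H2), $g\zeta g^{-1}$ is central in $gG_eg^{-1}$, so it commutes with $z$.
\end{proof}

Thus in a counterexample the class $\zeta^G$, which generates $G$, is contained in the union of $\omega(n)$ proper subgroups, all containing $\zeta$. The positive results come from showing that such covers need many subgroups. The counterexamples come from the converse: a cover by centralizers of the right powers produces an admissible pair without a full cycle.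

\begin{lemma}\label{lem:conj}
Let $\Gamma$ be a finite group generated by the conjugacy class $Q=\gamma^\Gamma$ of an element $\gamma$. Let $G=\Gamma/Z(\Gamma)$, let $\zeta$ be the image of $\gamma$ in $G$, and let $e=\gamma\in Q$.
\begin{itemize}
\item[(a)] Conjugation makes $G$ a permutation group on $Q$, the pair $(G,\zeta)$ is admissible, and $\zeta$ acts by $X\mapsto\gamma X\gamma^{-1}$.
\item[(b)] Let $n=|\gamma|$. Suppose that $\gamma^{n/r}\notin Z(\Gamma)$ for every prime $r\mid n$, and that every element of $Q$ commutes with $\gamma^{n/r}$ for some prime $r\mid n$. Then $|\zeta|=n$ and the conjecture fails for $(G,\zeta)$.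
\end{itemize}
\end{lemma}

\begin{proof}
(a) $\Gamma$ acts transitively on $Q$ by conjugation. An element acts trivially exactly when it commutes with the generating set $Q$, that is, when it lies in $Z(\Gamma)$. So $G$ is a transitive permutation group on $Q$. The stabilizer $G_e$ is $C_\Gamma(\gamma)/Z(\Gamma)$, in which $\zeta$ is central, and $\zeta^G$ is the image of $Q$, which generates $G$.

(b) The order of $\zeta$ divides $n$. If it were a proper divisor, it would divide $n/r$ for some prime $r$, and then $\gamma^{n/r}\in Z(\Gamma)$. So $|\zeta|=n$. Each $X\in Q$ commutes with some $\gamma^{n/r}$, hence is fixed by $\zeta^{n/r}$, hence does not lie on a full cycle.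
\end{proof}

Hypothesis (H3) enters through one remark, which we use repeatedly. If a group $K$ is generated by a conjugacy class $C$, then
\begin{equation}\label{eq:normal}
\text{a normal subgroup of $K$ that contains an element of $C$ equals $K$,}
\end{equation}
because it contains all of $C$.

\section{Two primes}\label{sec:two}

A group is never the union of two proper subgroups. We need the same for a generating conjugacy class. A class is not closed under products, so the proof uses instead that it is closed under conjugation by its own elements.

\begin{lemma}\label{lem:twosub}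
Let $K$ be a finite group generated by a conjugacy class $C$. Then $C$ is not contained in the union of two proper subgroups.
\end{lemma}

\begin{proof}
Suppose $C\subseteq A\cup B$ with $A,B$ proper subgroups, and put $X=C\setminus B$. Then $X\subseteq A$, and $X\ne\emptyset$ because $C$ generates $K\ne B$. We show that every $c\in C$ normalizes $\langle X\rangle$. If $c\in X$, then $c\in\langle X\rangle$. Otherwise $c\in B$, so conjugation by $c$ preserves both $C$ and $B$, hence $X$. Since $C$ generates $K$, the subgroup $\langle X\rangle$ is normal in $K$, and it equals $K$ by \eqref{eq:normal}. But $\langle X\rangle\le A\ne K$.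
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Suppose that no cycle length is divisible by both $n_p$ and $n_q$. Then for each $g\in G$ the length of the cycle through $ge$ misses $n_p$ or $n_q$, so Lemma~\ref{lem:cover}(b) gives
\[
\zeta^G\subseteq C_G(\zeta^{n/p})\cup C_G(\zeta^{n/q}).
\]
Both subgroups are proper by Lemma~\ref{lem:cover}(a), and $\zeta^G$ generates $G$ by (H3). This contradicts Lemma~\ref{lem:twosub}. If $1\le\omega(n)\le2$, let $p$ and $q$ (possibly equal) be the primes dividing $n$; a cycle length divisible by $n_p$ and $n_q$ is $n$. If $n=1$, all cycles have length $1$.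
\end{proof}

\section{Three primes: from $S_4$ to degree 360}\label{sec:360}

\subsection*{A cover by three subgroups}
Lemma~\ref{lem:twosub} fails for three subgroups, even if we insist, as Lemma~\ref{lem:cover}(a) does, that all of them contain a common element of the class.

\begin{example}\label{ex:S4}
The six transpositions generate $S_4$. The stabilizer of the point $4$ contains $(1\,2),(1\,3),(2\,3)$; the stabilizer of the point $3$ contains $(1\,2),(1\,4),(2\,4)$; and the stabilizer of the set $\{1,2\}$ contains $(1\,2),(3\,4)$. These three proper subgroups cover the class, and each contains $(1\,2)$.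
\end{example}

This is not yet a counterexample: Lemma~\ref{lem:conj}(b) needs the covering subgroups to be centralizers of powers of $\gamma$, one for each prime dividing $|\gamma|$. We therefore lift $(1\,2)$ to an element $\gamma$ of a larger group, whose powers mark the sets $\{4\}$, $\{3\}$ and $\{1,2\}$. Diagonal matrices are such markers inside a group of monomial matrices.

\subsection*{Monomial matrices}
Let $\mu_M\subset\mathbb C^\times$ be the group of $M$-th roots of unity and $v_1,\dots,v_d$ the standard basis of $\mathbb C^d$. Let $W_d(M)$ be the finite group of matrices $g$ with $gv_a=z_av_{\sigma(a)}$ for some $\sigma\in S_d$ and $z_1,\dots,z_d\in\mu_M$. The map $\pi\colon g\mapsto\sigma$ is a homomorphism onto $S_d$ whose kernel consists of the diagonal matrices. For $D=\operatorname{diag}(\delta_1,\dots,\delta_d)$ we have $gDg^{-1}v_{\sigma(a)}=gD(z_a^{-1}v_a)=\delta_av_{\sigma(a)}$. So conjugation by $g$ permutes the diagonal entries through $\pi(g)$, and the following holds.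
\begin{equation}\label{eq:marker}
\begin{array}{l}
\text{If $D$ has an entry $\delta\ne1$ at each position in a set $B$ and $1$ elsewhere,}\\
\text{then $g$ commutes with $D$ if and only if $\pi(g)$ preserves $B$.}
\end{array}
\end{equation}

Let $\alpha$ and $\beta$ be primitive roots of unity of orders $3$ and $5$, let $W=W_4(30)$, and define $\gamma\in W$ by
\[
\gamma v_1=v_2,\qquad\gamma v_2=-v_1,\qquad\gamma v_3=\alpha v_3,\qquad\gamma v_4=\beta v_4 .
\]
On the span of $v_1,v_2$ we have $\gamma^2=-1$, so $\gamma$ has order $4\cdot3\cdot5=60$, and its powers $\gamma^{60/r}$ are
\begin{equation}\label{eq:powers}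
\gamma^{30}=\operatorname{diag}(-1,-1,1,1),\quad\gamma^{20}=\operatorname{diag}(1,1,\alpha^2,1),\quad\gamma^{12}=\operatorname{diag}(1,1,1,\beta^2).
\end{equation}
By \eqref{eq:marker} their centralizers are the preimages under $\pi$ of the three subgroups of Example~\ref{ex:S4}. Every conjugate of $\gamma$ lies over a transposition, so it commutes with one of the three powers.

One difficulty remains: the conjugates of $\gamma$ do not generate $W$. The product of the nonzero entries of a monomial matrix is multiplicative, and the $15$-th power of an element of $\mu_{30}$ is $\pm1$, so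
\[
\varphi(g)=(z_1z_2z_3z_4)^{15}\operatorname{sgn}\pi(g)
\]
is a homomorphism $W\to\{\pm1\}$. It is onto, since $\varphi(\operatorname{diag}(-1,1,1,1))=-1$, while $\varphi(\gamma)=(-\alpha\beta)^{15}\cdot(-1)=1$. All conjugates of $\gamma$ therefore lie in $\Gamma=\ker\varphi$, and this is the group to use.

\begin{proof}[Proof of Theorem~\ref{thm:360}]
\emph{The class $\gamma^\Gamma$ generates $\Gamma$.} First, $\pi(\Gamma)=S_4$: for the permutation matrix $P$ of $\sigma\in S_4$, either $P$ or $P\operatorname{diag}(-1,1,1,1)$ lies in $\Gamma$. The kernel of $\pi$ on $\Gamma$ is the group $T$ of diagonal matrices with $(\delta_1\delta_2\delta_3\delta_4)^{15}=1$. Since $\mu_{30}=\mu_2\times\mu_3\times\mu_5$ and $\delta^{15}$ is the $\mu_2$-component of $\delta$,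
\[
T=E\times\mu_3^4\times\mu_5^4,
\]
where $E$ is the group of diagonal sign matrices with an even number of entries $-1$. Let $H=\langle\gamma^\Gamma\rangle$, a normal subgroup of $\Gamma$. It contains the matrices \eqref{eq:powers} and, since $\pi(\Gamma)=S_4$, all matrices obtained from them by permuting diagonal entries. Those from $\gamma^{30}$ generate $E$, those from $\gamma^{20}$ generate $\mu_3^4$, and those from $\gamma^{12}$ generate $\mu_5^4$. So $T\le H$. Moreover $\pi(H)$ contains all conjugates of $(1\,2)$ in $S_4$, so $\pi(H)=S_4$. Hence $H=\Gamma$, and Lemma~\ref{lem:conj}(a) gives an admissible pair $(G,\zeta)$ on $Q=\gamma^\Gamma$.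

\emph{The class has $360$ elements.} For an ordering $(i,j,k,l)$ of $\{1,2,3,4\}$ and $t\in\mu_{30}$, let $X=X(i,j,t;k,l)$ be the matrix with
\[
Xv_j=tv_i,\qquad Xv_i=-t^{-1}v_j,\qquad Xv_k=\alpha v_k,\qquad Xv_l=\beta v_l .
\]
Then $\gamma=X(2,1,1;3,4)$, and exchanging the roles of $i$ and $j$ gives
\begin{equation}\label{eq:swap}
X(i,j,t;k,l)=X(j,i,-t^{-1};k,l).
\end{equation}
The matrix determines $k$ and $l$, hence $\{i,j\}$, and it determines $t$ once an order of $i,j$ is chosen. So there are $4\cdot3\cdot30=360$ such matrices. Let $g\in W$ with $gv_a=z_av_{a'}$. Then $gXg^{-1}v_{j'}=gX(z_j^{-1}v_j)=tz_iz_j^{-1}v_{i'}$, in the same way $gXg^{-1}v_{i'}=-t^{-1}z_jz_i^{-1}v_{j'}$, and $gXg^{-1}$ multiplies $v_{k'}$ by $\alpha$ and $v_{l'}$ by $\beta$. That is,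
\begin{equation}\label{eq:action}
g\,X(i,j,t;k,l)\,g^{-1}=X(i',j',\,tz_i/z_j;\,k',l').
\end{equation}
So the set of $360$ matrices is stable under $\Gamma$. It is one orbit. Indeed, since $\pi(\Gamma)=S_4$ is transitive on orderings, each matrix is conjugate to some $X(2,1,t;3,4)$. For $s\in\mu_{30}$ the matrix $\operatorname{diag}(1,s,s^{15},1)$ lies in $T$, because $(s^{16})^{15}=s^{240}=1$, and by \eqref{eq:action} it replaces $t$ by $st$. Taking $s=t^{-1}$ we reach $\gamma$. Hence $|Q|=360$.

\emph{The cycles.} We apply \eqref{eq:action} with $g=\gamma$, so that $a\mapsto a'$ is the transposition $(1\,2)$ and $(z_1,z_2,z_3,z_4)=(1,-1,\alpha,\beta)$. We sort the elements of $Q$ by the pair $\{i,j\}$.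

Let $\{i,j\}=\{1,2\}$. By \eqref{eq:action} and \eqref{eq:swap},
\[
X(1,2,t;k,l)\mapsto X(2,1,-t;k,l)=X(1,2,t^{-1};k,l).
\]
Inversion on $\mu_{30}$ fixes $\pm1$ and has $14$ cycles of length $2$. There are two choices of $(k,l)$, which gives $4$ fixed points and $28$ cycles of length $2$.

Let $\{i,j\}=\{3,4\}$. Then $X(3,4,t;k,l)\mapsto X(3,4,t\alpha\beta^{-1};l,k)$. A return to the start needs an even number of steps, to restore $(k,l)$, and a multiple of $15$, the order of $\alpha\beta^{-1}$. The $60$ elements form $2$ cycles of length $30$.

Let $\{i,j\}=\{i,3\}$ with $i\in\{1,2\}$. Then $X(i,3,t;k,l)\mapsto X(i',3,tz_i\alpha^{-1};k',l')$. An odd number of steps changes $i$. Two steps restore $i,k,l$ and multiply $t$ by $z_1z_2\alpha^{-2}=-\alpha$, which has order $6$. The $2\cdot2\cdot30=120$ elements form $10$ cycles of length $12$.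

Let $\{i,j\}=\{i,4\}$ with $i\in\{1,2\}$. Then $X(i,4,t;k,l)\mapsto X(i',4,tz_i\beta^{-1};k',l')$. Again an odd number of steps changes $i$, and two steps multiply $t$ by $-\beta^{-2}$, which has order $10$. The $120$ elements form $6$ cycles of length $20$.

The cycle type is $1^4\,2^{28}\,12^{10}\,20^6\,30^2$, and $4+56+120+120+60=360$. The longest cycle has length $30$, which is divisible by neither $12$ nor $20$.
\end{proof}

The lengths match the cover of Example~\ref{ex:S4}. Elements over $(1\,3)$ and $(2\,3)$ commute with $\gamma^{12}$, those over $(1\,4)$ and $(2\,4)$ with $\gamma^{20}$, those over $(3\,4)$ with $\gamma^{30}$, and those over $(1\,2)$ with all three, so that their cycle lengths divide $\gcd(12,20,30)=2$.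

\begin{remark}\label{rem:30}
The sign in $\gamma v_2=-v_1$ is what makes the example work. With $\gamma v_2=v_1$ the order is $30$, and the power of order $2$ is $\gamma^{15}$, which exchanges $v_1$ and $v_2$ instead of being diagonal. A conjugate $X$ of $\gamma$ over $(3\,4)$ multiplies $v_1$ and $v_2$ by the distinct scalars $\alpha,\beta$ in some order, so it does not commute with $\gamma^{15}$; by \eqref{eq:marker} it does not commute with the markers $\gamma^{10}$ and $\gamma^6$ of the points $3$ and $4$ either. Such an $X$ lies on a cycle of length $30$. This is the role of the condition $p^2\mid n$ in Theorem~\ref{thm:orders}(i).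
\end{remark}

\section{Counterexamples of prescribed order}\label{sec:orders}

For a general prime $p$ we replace transpositions by $p$-cycles. Each prime divisor of $n$ other than $p$ marks one extra point. A $p$-cycle moves only $p$ points, so with more than $p$ marked points it fixes one of them; this is case (ii). With exactly $p$ marked points one more marker is needed, for the support of the original cycle; this is what $p^2\mid n$ provides in case (i). The second change is in the choice of the group. Instead of identifying the analogue of $\ker\varphi$, we take normal closures repeatedly until the class generates. This is harmless, because the cover persists in any subgroup, and all we must watch is that the powers $\gamma^{n/r}$ stay noncentral.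

\begin{proof}[Proof of Theorem~\ref{thm:orders}]
Write $n=p^aq_1^{b_1}\cdots q_m^{b_m}$ with distinct primes $p,q_1,\dots,q_m$ and $a,b_j\ge1$, so $m=\omega(n)-1$. The hypothesis says that
\begin{equation}\label{eq:hyp}
m\ge p+1,\qquad\text{or}\qquad m=p\text{ and }a\ge2 .
\end{equation}
Put $d=p+m\ge2p$, $B=\{1,\dots,p\}$ and $W=W_d(n/p)$.

\emph{The element.} Let $\varepsilon$ and $\beta_j$ be primitive roots of unity of orders $p^{a-1}$ and $q_j^{b_j}$; these orders divide $n/p$. Define $\gamma\in W$ by
\[
\gamma v_i=v_{i+1}\ \ (1\le i<p),\qquad\gamma v_p=\varepsilon v_1,\qquad\gamma v_{p+j}=\beta_jv_{p+j}\ \ (1\le j\le m).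
\]
Then $\pi(\gamma)$ is the $p$-cycle $(1\,2\,\cdots\,p)$. On the span $V$ of $v_1,\dots,v_p$, the power $\gamma^p$ is the scalar $\varepsilon$, and $\gamma^k$ can be trivial only if $p\mid k$. So $\gamma$ has order $p^a$ on $V$, and $|\gamma|=n$.

\emph{The markers.} The number $n/q_j$ is divisible by $p^a$ and by $q_i^{b_i}$ for $i\ne j$, but not by $q_j^{b_j}$. So $\gamma^{n/q_j}$ is diagonal, with an entry $\ne1$ at position $p+j$ and $1$ elsewhere. If $a\ge2$, then $\gamma^{n/p}=(\gamma^p)^{n/p^2}$ is the scalar $\varepsilon^{n/p^2}$ on $V$, which is $\ne1$ because $p^{a-1}\nmid n/p^2$, and it fixes each $v_{p+j}$. By \eqref{eq:marker}, for $g\in W$: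
\begin{itemize}
\item[(M1)] $g$ commutes with $\gamma^{n/q_j}$ if and only if $\pi(g)$ fixes $p+j$;
\item[(M2)] if $a\ge2$, then $g$ commutes with $\gamma^{n/p}$ if and only if $\pi(g)$ preserves $B$.
\end{itemize}

\emph{The group.} Let $\Gamma_0=W$ and $\Gamma_{i+1}=\langle\gamma^{\Gamma_i}\rangle\le\Gamma_i$. Each $\Gamma_i$ contains $\gamma$. The chain is decreasing in a finite group, so $\Gamma_{i+1}=\Gamma_i$ for some $i\ge1$; call this group $\Gamma$. Then $\langle\gamma^\Gamma\rangle=\Gamma$. To find $K=\pi(\Gamma)$, note that $\pi(\Gamma_{i+1})$ is generated by the conjugates of $\pi(\gamma)$ in $\pi(\Gamma_i)$, and $\pi(\Gamma_0)=S_d$. If $p=2$, the conjugates of a transposition generate $S_d$, so $\pi(\Gamma_i)=S_d$ for all $i$, and $d\ge4$. If $p$ is odd, then $d\ge6$, and we use that $A_d$ is simple for $d\ge5$. A $p$-cycle is even, so $\pi(\Gamma_1)$ is a nontrivial normal subgroup of $A_d$, hence equal to $A_d$; and if $\pi(\Gamma_i)=A_d$, then $\pi(\Gamma_{i+1})$ is again a nontrivial normal subgroup of $A_d$. So $K$ is $S_d$ with $d\ge4$ or $A_d$ with $d\ge6$. In both cases $K$ is transitive and $Z(K)=1$.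

\emph{The powers $\gamma^{n/r}$ are not central in $\Gamma$.} A transitive group preserves no nonempty proper subset of $\{1,\dots,d\}$. So (M1) settles $r=q_j$, and (M2) settles $r=p$ when $a\ge2$. If $a=1$, then $p\nmid n/p$, so $\pi(\gamma^{n/p})\ne1$, while $\pi$ maps $Z(\Gamma)$ into $Z(K)=1$.

\emph{The cover.} Let $X\in\gamma^\Gamma$, so $c=\pi(X)$ is a $p$-cycle. If $c$ fixes some $p+j$, then $X$ commutes with $\gamma^{n/q_j}$ by (M1). Otherwise $c$ moves all $m$ points $p+1,\dots,p+m$. Since $c$ moves exactly $p$ points, $m\le p$, so \eqref{eq:hyp} gives $m=p$ and $a\ge2$. Then $c$ moves only $p+1,\dots,2p$, so it preserves $B$, and $X$ commutes with $\gamma^{n/p}$ by (M2).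

Lemma~\ref{lem:conj} now gives an admissible pair with $|\zeta|=n$ for which the conjecture fails. For the last assertion, $w\le2$ is covered by Theorem~\ref{thm:two}. For $w\ge3$ let $n$ be $4$ times a product of $w-1$ distinct odd primes; then (i) holds with $p=2$.
\end{proof}

For $n=60$ and $p=2$ the construction returns the pair of Section~\ref{sec:360}: there $\Gamma_1=\langle\gamma^W\rangle$ lies in $\ker\varphi$ and contains $\langle\gamma^{\ker\varphi}\rangle=\ker\varphi$, so the chain stops at $\ker\varphi$.

\section{Solvable groups}\label{sec:solvable}

A finite group is \emph{solvable} if it has a chain of subgroups $1=K_0\le K_1\le\dots\le K_t=K$, each normal in the next, with abelian quotients. Quotients of solvable groups are solvable. We use one textbook fact: a minimal normal subgroup $N$ of a finite solvable group $K\ne1$ (a normal subgroup $N\ne1$ containing no normal subgroup of $K$ other than $1$ and $N$) is an abelian group whose order is a power of a prime $\ell$.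

In a solvable group, covers of a class can be analyzed by induction through such an $N$. A maximal subgroup either contains $N$, and then passes to $K/N$, or meets each coset of $N$ in at most one element. Subgroups of the second kind are inefficient: the conjugates of an element $c$ under $N$ all lie in $cN$, so each needs a subgroup of its own. In Example~\ref{ex:S4}, $N$ is the Klein four-group. The stabilizer of $\{1,2\}$ lies in the stabilizer of the partition $\{\{1,2\},\{3,4\}\}$, which contains $N$ and misses $c=(1\,3)$. The $N$-conjugates of $c$ are $(1\,3)$ and $(2\,4)$, and they are covered one each by the two point stabilizers. The number of subgroups needed is thus governed by the number of $N$-conjugates of $c$, which we bound below in terms of the primes dividing $|c|$.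

\begin{lemma}\label{lem:solv}
Let $K$ be a finite solvable group generated by a conjugacy class $C$, and let $p$ be a prime such that every prime divisor of the order of the elements of $C$ is at least $p$. Let $k\in C$, and let $A_1,\dots,A_m$, with $0\le m\le p$, be proper subgroups of $K$ that contain $k$. Then $C\not\subseteq A_1\cup\dots\cup A_m$.
\end{lemma}

\begin{proof}
We use induction on $|K|$. If $K=1$, there are no proper subgroups, so $m=0$ and the union is empty. Let $K\ne1$ and suppose $C\subseteq A_1\cup\dots\cup A_m$. Enlarging the $A_i$, we may assume that they are maximal subgroups; they need not be distinct. Let $N$ be a minimal normal subgroup of $K$, an abelian $\ell$-group, and split the indices into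
\[
I=\{i:N\not\le A_i\},\qquad J=\{i:N\le A_i\}.
\]

\emph{Step 1: some $c\in C$ has $cN\cap A_i=\emptyset$ for all $i\in J$, and $I\ne\emptyset$.} The image of $C$ in $K/N$ is a generating conjugacy class, and the order of its elements divides that of the elements of $C$. The groups $A_i/N$ with $i\in J$ are at most $p$ proper subgroups containing $kN$. By induction some $cN$ with $c\in C$ lies in none of them, which is the first claim. As $c$ lies in some $A_i$, the set $I$ is not empty.

\emph{Step 2: for $i\in I$, we have $A_iN=K$, and $A_i$ contains at most one element of each coset of $N$.} The first claim holds because $A_i$ is maximal and $A_iN$ properly contains it. The subgroup $A_i\cap N$ is normalized by $A_i$, as $N$ is normal, and by $N$, as $N$ is abelian. So it is normal in $K$ and properly contained in $N$, hence trivial. If $x,y\in A_i$ lie in one coset of $N$, then $x^{-1}y\in A_i\cap N=1$.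

For $x\in C$ let $S(x)=\{uxu^{-1}:u\in N\}$. Then $S(x)\subseteq C$, and $S(x)\subseteq xN$ because $uxu^{-1}=x\,(x^{-1}ux)\,u^{-1}$. Its size $s=|N:C_N(x)|$ is a power of $\ell$, and it does not depend on $x\in C$, since $N$ is normal and the elements of $C$ are conjugate.

\emph{Step 3: $s\le|I|$.} By Step 1 the set $S(c)\subseteq cN$ avoids the $A_i$ with $i\in J$, so it is covered by the $A_i$ with $i\in I$. By Step 2 each of these contains at most one element of $S(c)$.

\emph{Step 4: $s>1$.} If $s=1$, every element of $C$ centralizes $N$, so $N\le Z(K)$. Take $i\in I$. Then $A_i$ is normalized by $A_i$ and by $N$, so it is normal in $K$. It contains $k\in C$, so $A_i=K$ by \eqref{eq:normal}, which is false.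

\emph{Step 5: $s\ge p$.} If $\ell\ge p$, then $s\ge\ell\ge p$ by Step 4. Let $\ell<p$; by the hypothesis on $p$, the order $|c|$ is prime to $\ell$. Conjugation by $c$ permutes $S(c)$, because $c(ucu^{-1})c^{-1}=(cuc^{-1})\,c\,(cuc^{-1})^{-1}$. Suppose it fixes $y\in S(c)$. Then $c$ and $y$ commute and both have order $|c|$, so $(c^{-1}y)^{|c|}=1$. But $c^{-1}y$ lies in the $\ell$-group $N$, so $y=c$. Hence the orbits of $\langle c\rangle$ on the nonempty set $S(c)\setminus\{c\}$ have length greater than $1$. An orbit length divides $|c|$, so it is at least $p$, and $s\ge p+1$.

\emph{Conclusion.} Steps 3 and 5 give $p\le s\le|I|\le m\le p$, so $J=\emptyset$. Now every $A_i$ contains $k$ and, by Step 2, no other element of $kN$. So $A_1\cup\dots\cup A_m$ contains only one element of $S(k)\subseteq C$, whereas $|S(k)|=s>1$. This contradiction completes the induction.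
\end{proof}

Solvability is used only to make $N$ an abelian $\ell$-group (Steps 2 and 5), and the condition on $p$ only in Step 5. Example~\ref{ex:S4} shows that for $p=2$ the bound $m\le p$ cannot be raised.

\begin{proof}[Proof of Theorem~\ref{thm:solvable}]
We may assume $n>1$. Let $p\ge\omega(n)$ be the smallest prime divisor of $n$, and suppose that $\zeta$ has no full cycle. Then for each $g\in G$ the length of the cycle through $ge$ is a proper divisor of $n$, so it misses $n_r$ for some prime $r\mid n$. By Lemma~\ref{lem:cover},
\[
\zeta^G\subseteq\bigcup_{r\mid n}C_G(\zeta^{n/r}),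
\]
a union of $\omega(n)\le p$ proper subgroups containing $\zeta$. The class $\zeta^G$ generates $G$, and its elements have order $n$. This contradicts Lemma~\ref{lem:solv} with $k=\zeta$, so $\zeta$ has a full cycle.

For the sharpness, the group $\Gamma$ of Section~\ref{sec:360} has the abelian normal subgroup $T$ with quotient $S_4$, which is solvable. So $\Gamma$ and its quotient $G$ are solvable. There $n=\operatorname{lcm}(12,20,30)=60$, the smallest prime divisor is $2$, and $\omega(60)=3$.
\end{proof}

For even $n$ the first assertion of Theorem~\ref{thm:solvable} is contained in Theorem~\ref{thm:two}; it gives more for odd $n$, for instance $n=105$. The construction of Section~\ref{sec:orders} does not decide whether the bound is sharp for an odd smallest prime: for odd $p$ its groups map onto $A_d$ with $d\ge6$, and so they are not solvable.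

\begin{thebibliography}{1}

\bibitem{QUA}
\emph{Quandles and Universal Algebra},
\texttt{https://sites.dmi.uns.ac.rs/\allowbreak aaa94nsac2017/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2017/\allowbreak 06/\allowbreak nsac.pdf}

\end{thebibliography}
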